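# Fano varieties with irrational global log canonical threshold

## 1. A nef class with irrational slope on a blown-up Fermat cubic

Everything is over $\mathbb C$. The proof turns on one numerical class on one surface. We build the class first and then say what it is for.

**Step 1.1: the lines of the Fermat cubic and a group of order 36.** Let
$$S=\{x_0^3+x_1^3+x_2^3+x_3^3=0\}\subset\mathbb P^3,\qquad K=K_S,\quad K^2=3,\quad \omega=e^{2\pi i/3}.$$
The 27 lines of $S$ form three families of nine, indexed by $i,j\in\mathbb Z/3$: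

- $F_{ij}:\ x_0+\omega^ix_2=0=x_1+\omega^jx_3$,
- $A_{ij}:\ x_0+\omega^ix_1=0=x_2+\omega^jx_3$,
- $A'_{ij}:\ x_1+\omega^ix_2=0=x_3+\omega^jx_0$.

Let $\Gamma$ be generated by $g_{a,b}=\mathrm{diag}(\omega^a,\omega^b,\omega^{-a},\omega^{-b})$ and $\sigma(x_0,x_1,x_2,x_3)=(x_1,x_2,x_3,x_0)$. One computes $\sigma g_{a,b}\sigma^{-1}=g_{b,-a}$. So the nine $g_{a,b}$ form a normal subgroup, $\Gamma$ has order $9\cdot4=36$, it acts faithfully on $\mathbb P^3$ and on $S$, and $\{g_{a,b}\}$ is its normal Sylow $3$-subgroup. Substituting in the equations,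
$$g_{a,b}F_{ij}=F_{i-a,j-b},\quad g_{a,b}A_{ij}=A_{i+a-b,\,j-a+b},\quad g_{a,b}A'_{ij}=A'_{i+a+b,\,j-a-b},$$
$$\sigma F_{ij}=F_{j,-i},\quad \sigma A_{ij}=A'_{ji},\quad \sigma A'_{ij}=A_{ij}.$$
Put $F=\sum F_{ij}$ and $\mathcal L_\varepsilon=\sum_{i+j=\varepsilon}(A_{ij}+A'_{ij})$ for $\varepsilon\in\mathbb Z/3$ (six lines each). By the formulas, $\Gamma$ preserves $F$ and each $\mathcal L_\varepsilon$, and permutes the lines of each of them transitively.

**Step 1.2: incidences and classes.** Distinct $A_{ij},A_{i'j'}$ meet iff $i=i'$ or $j=j'$ (if $i\ne i'$ a common point has $x_0=x_1=0$, if $j\neq j'$ it has $x_2=x_3=0$). The same holds for the $A'$. Going once around the four equations of $A_{ij}$ and $A'_{i'j'}$ gives $x_0=\omega^{i+j+i'+j'}x_0$, so these two lines meet iff $i+j+i'+j'=0$. Put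
$$L=\mathcal L_1,\qquad C=\mathcal L_2 .$$
Each of $L$, $C$ consists of six disjoint lines. A line of one meets exactly $2+3=5$ lines of the other: two in its own family, and all three in the other family, since $1+2=0$. Hence for $Z=L+C+4K$ we get $Z\cdot K=-12+12=0$ and $Z^2=(-6-6+60)-96+48=0$, and the Hodge index theorem gives
$$L+C\equiv-4K. \tag{1}$$
(On the rational surface $S$ numerical and linear equivalence of divisors coincide.)

On $A_{ij}$ one has $x_0x_2=\omega^{i+j}x_1x_3$, and on $A'_{ij}$ one has $x_1x_3=\omega^{i+j}x_0x_2$. So $\mathcal L_0$ lies in the quadric section $S\cap\{x_0x_2=x_1x_3\}$. Both have degree $6$, hence $\mathcal L_0=S\cap\{x_0x_2=x_1x_3\}\in|-2K|$. A line $\ell$ of $\mathcal L_0$ satisfies $L\cdot\ell=2$ (two lines of its own family, none of the other), and it meets exactly three other lines of $\mathcal L_0$, namely those of the other family.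

The plane section $x_0+\omega^ix_2=0$ is $F_{i0}+F_{i1}+F_{i2}$, so $F\sim-3K$. The line $F_{ij}$ meets $A_{i'j'}$ iff $i'-j'=i-j$, and meets $A'_{i'j'}$ iff $i'-j'=i+j$. Together with $i'+j'=1$ each condition has one solution, so $F_{ij}\cdot L=2$, and by (1) $F_{ij}\cdot C=4-2=2$.

Contracting the six disjoint $(-1)$-curves of $L$ gives $\mathbb P^2$. Let $h$ be the pullback of a line. Contracting $C$ also gives $\mathbb P^2$. Let $h'$ be that line class, so $-K=3h'-C$. Then
$$-K=3h-L,\quad h^2=1,\ h\cdot L=0,\ L^2=-6,\qquad C\equiv12h-5L,\qquad h'=5h-2L, \tag{2}$$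
where $C\equiv-4K-L$ and $3h'=-K+C=15h-6L$. Both $h$ and $h'$ are nef.

**Step 1.3: six points, their blow-up, and the class $R$.** Let $\mathcal P\subset S$ be the set of the six points with $x_1=x_3=0$ or $x_0=x_2=0$. It is one $\Gamma$-orbit. No $A_{ij}$ or $A'_{ij}$ passes through a point of $\mathcal P$ (for instance $x_1=0$ on $A_{ij}$ forces $x_0=0$), and exactly three of the $F_{ij}$ do. Each $F_{ij}$ contains exactly two points of $\mathcal P$.

Let $f:Y\to S$ be the blow-up of $\mathcal P$, $E$ the sum of the six exceptional curves, and $\kappa=f^*(-K)$. Two distinct $F_{ij}$ meet only in $\mathcal P$, transversally. So the strict transforms $\tilde F_{ij}$ are nine disjoint $(-3)$-curves, with sum $\tilde F\equiv3\kappa-3E$. As $L$ avoids $\mathcal P$, write $L$ for its preimage too. Put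
$$W_0=2\kappa-E,\qquad U_0=L+\tfrac23\tilde F,\qquad R=U_0-(2-\sqrt3)\,W_0 . \tag{3}$$
Then $W_0\cdot\tilde F_{ij}=2-2=0$ and $U_0\cdot\tilde F_{ij}=2-2=0$. Moreover $W_0^2=12-6=6$, $U_0^2=-6+24-12=6$, $U_0\cdot W_0=L\cdot W_0=12$. Therefore
$$R^2=6-24(2-\sqrt3)+6(7-4\sqrt3)=0,\qquad R\cdot W_0=12-6(2-\sqrt3)=6\sqrt3>0,\qquad R\cdot\tilde F_{ij}=0 .$$

**Lemma 1.** $W_0$ and $R$ are nef.

*Proof.* At a point of $\mathcal P$ with $x_1=x_3=0$, the functions $x_1,x_3$ divided by $x_0$ are local coordinates on $S$, because the derivative of the cubic in $x_2$ is nonzero there. The same holds with the roles exchanged at the other three points. So blowing up $\mathcal P$ blows up the ideals $(x_1,x_3)$ and $(x_0,x_2)$, and $Y$ is the closure of the graph of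
$$((x_0:x_2),(x_1:x_3)):S\dashrightarrow\mathbb P^1\times\mathbb P^1 .$$
The pullback of $\mathcal O(1,1)$ to $Y$ is $2\kappa-E=W_0$, which is therefore nef.

For $R$ we pull back to an abelian surface. Let $\mathcal E_1=\{x_0^3+x_2^3+n^3=0\}$ and $\mathcal E_2=\{x_1^3+x_3^3=n'^3\}$, plane cubics, and $B=\mathcal E_1\times\mathcal E_2$. Since $n'^3(x_0^3+x_2^3)+n^3(x_1^3+x_3^3)=0$, the formula $(x_0n':x_1n:x_2n':x_3n)$ defines a rational map $B\dashrightarrow S$. It is dominant: given $y\in S$ with $y_0^3+y_2^3\ne0$, take $n=n'$ with $n^3=-(y_0^3+y_2^3)=y_1^3+y_3^3$ and $x=y$. As $(x_0,x_2)\ne0$ on $\mathcal E_1$ and $(x_1,x_3)\neq0$ on $\mathcal E_2$, its base ideal is $(n,n')$. This ideal is supported at the nine points $n=n'=0$, where $n,n'$ are local coordinates. Let $\rho:\tilde B\to B$ be the blow-up of these nine points. We get a morphism $\tilde B\to S$. As $(x_0:x_2)$ and $(x_1:x_3)$ are morphisms on $B$, it lifts to $g:\tilde B\to Y$, generically finite and surjective. Let $G_{ij}$ be the exceptional curve over the point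 with $x_0=-\omega^ix_2$, $x_1=-\omega^jx_3$. On it $(n:n')$ is a coordinate, so it maps isomorphically onto $F_{ij}\subset S$, hence onto $\tilde F_{ij}\subset Y$.

Therefore $g^*R\cdot G_{ij}=R\cdot\tilde F_{ij}=0$, so $g^*R=\rho^*R_B$ with $R_B^2=\deg g\cdot R^2=0$. In the same way $g^*W_0=\rho^*W_B$ with $W_B$ nef, $W_B^2>0$ and $R_B\cdot W_B=\deg g\cdot R\cdot W_0>0$. So $R_B$ lies in the closed positive cone $\{x^2\ge0,\ x\cdot W_B\ge0\}$ of $B$. A curve on an abelian surface has nonnegative square, since it can be translated off itself. So it also lies in this cone, and by the Hodge index theorem any two elements of the cone have nonnegative product. Hence $R_B$ is nef, so $g^*R$ is nef, and so is $R$, because every curve of $Y$ is the image of a curve of $\tilde B$. $\square$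

**Step 1.4: what $R$ is for.** Fix a rational $0<c\le\frac1{75}$ and put
$$M=-K-cC\equiv(1-4c)(-K)+cL,\qquad T=1-(2+\sqrt3)\,c . \tag{4}$$
Then $T\notin\mathbb Q$ and $0.95<T<1$. From (2), $M\cdot h=3-12c$, and $M\cdot h'=3$ (as $-K\cdot h'=15-12=3$ and $C\cdot h'=60-60=0$). From the definitions, $\kappa=W_0-\frac13\tilde F$, $E=W_0-\frac23\tilde F$, $L=U_0-\frac23\tilde F$ and $U_0=R+(2-\sqrt3)W_0$. Substituting, the coefficient of $W_0$ in $f^*M-tE$ is $1-4c+(2-\sqrt3)c-t=T-t$, and
$$f^*M-tE\equiv cR+(T-t)W_0+\tfrac{2t-1+2c}{3}\,\tilde F. \tag{5}$$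

**Lemma 2.** (a) If $D\equiv M$ is a $\Gamma$-invariant effective $\mathbb Q$-divisor, its multiplicity $m$ at the points of $\mathcal P$ satisfies $m\le T$. (b) For each rational $t\in(\frac12,T)$ there is a $\Gamma$-invariant effective $\mathbb Q$-divisor $D_t\equiv M$ with multiplicity $\ge t$ at each point of $\mathcal P$.

*Proof.* (a) By invariance $m$ is the same at all six points, so $f^*D-mE\ge0$. By Lemma 1 and (5), $0\le R\cdot(f^*M-mE)=(T-m)\,R\cdot W_0$.

(b) In (5), $cR+(T-t)W_0$ is nef with positive square, hence big, and $\tilde F$ has positive coefficient. So the rational class $f^*M-tE$ is big and contains an effective $\mathbb Q$-divisor $D'$. Put $D=f_*D'\equiv M$. The divisor $f^*D-D'-tE$ is exceptional and numerically trivial, hence $0$. So $f^*D=D'+tE$ and $D$ has multiplicity $\ge t$ along $\mathcal P$. Average $D$ over $\Gamma$, which preserves $\mathcal P$ and the class of $M$. $\square$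

So the multiplicities at $\mathcal P$ of invariant effective $\mathbb Q$-divisors in the class $M$ have the irrational supremum $T$. It is never attained, because multiplicities of $\mathbb Q$-divisors are rational. The rest of these notes turns this supremum into a log canonical threshold of a Fano variety.

## 2. Thresholds of Fano varieties, and two of them by hand

**Definition (log discrepancies).** Let $Y$ be a normal variety with $K_Y$ $\mathbb Q$-Cartier. A *divisorial valuation* $\nu$ over $Y$ is $\operatorname{ord}_G$ for a prime divisor $G$ on a normal variety $Y'$ with a proper birational $g:Y'\to Y$. Its *center* is $g(G)$, and $A_Y(\nu)=1+\operatorname{ord}_G(K_{Y'}-g^*K_Y)$ is its *log discrepancy*. For a $\mathbb Q$-Cartier $\mathbb Q$-divisor $B$ put $\nu(B)=\operatorname{ord}_G(g^*B)$. The pair $(Y,B)$ is *log canonical* (lc; *sub-lc* if $B$ is not assumed effective) if $A_Y(\nu)\ge\nu(B)$ for all $\nu$. It is lc at $x$ if this holds for all $\nu$ whose center contains $x$. $Y$ is *log terminal* (klt) if $A_Y(\nu)>0$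 for all $\nu$.

Example: blowing up a smooth subvariety of codimension $r$ in a smooth variety gives $A=r$. If $K_{Y'}+B'=g^*(K_Y+B)$ the two pairs are called *crepant*, and they have the same $A(\nu)-\nu(\cdot)$ for every $\nu$. For the blow-up of a point of multiplicity $\mu$ of $B$ on a smooth surface, $B'$ is the strict transform plus $(\mu-1)$ times the exceptional curve. For three concurrent lines with coefficient $\lambda$ in the plane the blow-up has normal crossings and coefficients $\lambda,\lambda,\lambda,3\lambda-1$, so the pair is lc iff $\lambda\le\frac23$.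

**Definition (thresholds).** Let $X$ be a Fano variety of positive dimension with at most log terminal singularities: a normal projective variety, $K_X$ $\mathbb Q$-Cartier, $-K_X$ ample, klt. For an effective $\mathbb Q$-divisor $D$ let $\operatorname{lct}(X,D)=\sup\{\lambda\in\mathbb Q\mid(X,\lambda D)\text{ is lc}\}$, and let
$$\operatorname{lct}(X)=\inf\{\operatorname{lct}(X,D)\mid D\ \text{effective $\mathbb Q$-divisor},\ D\equiv-K_X\}.$$
This is Tian's $\alpha$-invariant.

Conjecture 1.13 of "Extremal metrics on two Fano varieties" (https://www.maths.ed.ac.uk/cheltsov/pdf/paper42.pdf) says: *there is an effective $\mathbb Q$-divisor $D\equiv-K_X$ with $\operatorname{lct}(X)=\operatorname{lct}(X,D)\in\mathbb Q$.* In words: is the infimum a minimum, and is it rational? We prove that the conjecture is false.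

**Main Theorem.** For every integer $k\ge37$ there is a Fano variety $X_k$ with log terminal singularities, $\dim X_k=k+1$, such that
$$\operatorname{lct}(X_k)=\frac{2}{1-(2+\sqrt3)\,c_k},\qquad c_k=\frac{k-2}{k(2k-3)} .$$

This number is irrational. On the other hand $\operatorname{lct}(X,D)$ is rational for every single $D\equiv -K_X$. Indeed, on a log resolution with divisors $E_i$ it is the minimum of the rational numbers $A_X(E_i)/\operatorname{ord}_{E_i}(D)$ over the $i$ with $\operatorname{ord}_{E_i}(D)>0$, and $D\ne0$. So no $D$ computes $\operatorname{lct}(X_k)$, and both assertions of the conjecture, existence of $D$ and rationality, fail in every dimension $\ge38$. For $k=37$, $c_k=\frac{35}{2627}$ and $\operatorname{lct}(X_k)=\frac{5254}{2557-35\sqrt3}$. Nothing is claimed about dimensions $<38$.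

**Facts used.** The following are standard.

- (S1) On a smooth variety, a boundary of multiplicity $\le1$ at a point is lc there.
- (S2) Let $Y$ be a smooth surface, $Z\ni x$ a smooth curve, $\Xi\ge0$ with $Z\not\subset\operatorname{Supp}\Xi$, and $a\le1$. If $(Y,aZ+\Xi)$ is not lc at $x$, then $(\Xi\cdot Z)_x>1$.
- (S3) If $\phi:Y'\to Y$ is finite, surjective and étale in codimension one between normal varieties, then $Y$ is klt iff $Y'$ is, and $(Y,B)$ is lc iff $(Y',\phi^*B)$ is [Kollár–Mori, Prop. 5.20].
- (S4) Let $K(Y)\subset K(Y')$ be a finite extension of function fields, $\nu'$ a divisorial valuation of $K(Y')$, $\nu'|_{K(Y)}=r\nu$. For a rational $m$-canonical form $\theta\ne0$ on $Y$, let $\nu(\theta)$ be its order along the divisor of $\nu$ on a model. Then $\nu'(\theta)+m=r(\nu(\theta)+m)$. If $\theta_0$ generates $\mathcal O_Y(mK_Y)$ at the center of $\nu$, then $\nu(\theta_0)=m(A_Y(\nu)-1)$.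
- (S5) Inversion of adjunction (Kawakita): let $Y$ be normal and $\mathbb Q$-Gorenstein, $Y_0\subset Y$ a normal Cartier divisor, $B\ge0$ $\mathbb Q$-Cartier with $Y_0\not\subset\operatorname{Supp}B$. If $(Y_0,B|_{Y_0})$ is lc, then $(Y,Y_0+B)$ is lc near $Y_0$.
- (S6) Nadel vanishing: on a smooth projective variety $Y$, if $\Delta\ge0$ and $N$ is integral with $N-K_Y-\Delta$ ample, then $H^i(Y,\mathcal J(\Delta)\otimes\mathcal O(N))=0$ for $i>0$.

Here $\mathcal J(\Delta)=\mu_*\mathcal O(K_{Y'}-\mu^*K_Y-\lfloor\mu^*\Delta\rfloor)$ is the multiplier ideal, for a log resolution $\mu:Y'\to Y$. It is nontrivial exactly at the points where $(Y,\Delta)$ is not klt, that is, where some $\nu$ has $A(\nu)\le\nu(\Delta)$. Example: for three concurrent lines with coefficient $\frac23$, blowing up gives $\mu_*\mathcal O(E-2E)=\mathfrak m$, the maximal ideal of the point.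

*Proof of (S4).* Take a normal model on which $\nu$ is a divisor $G$, and normalize it in $K(Y')$. There $\nu'$ is a divisor $G'$, and $G'\to G$ is generically étale, as we are in characteristic $0$. Let $t,t'$ be local equations, $t=\epsilon t'^r$ with $\epsilon$ a unit, and let $y$ be coordinates along $G$. Together with $t'$ they are coordinates at the generic point of $G'$. Then
$$dt\wedge dy=t'^{\,r-1}(r\epsilon+t'\,\partial_{t'}\epsilon)\,dt'\wedge dy,$$
and the bracket is a unit. For $\theta=\varphi\,(dt\wedge dy)^m$ this gives $\nu'(\theta)=r\nu(\varphi)+m(r-1)$, the claim. The last sentence of (S4) is the definition of $A_Y$. $\square$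

**Quotients.** Let a finite group $\Gamma$ act on a klt Fano variety $W$ so that $\phi:W\to X=W/\Gamma$ is étale in codimension one. By (S3) $X$ is klt, $K_W=\phi^*K_X$, and $-K_X$ is $\mathbb Q$-Cartier and ample. If $D_X\equiv-K_X$ is effective, then $\phi^*D_X\equiv-K_W$ is effective and $\Gamma$-invariant. Conversely, let $D\equiv-K_W$ be effective and $\Gamma$-invariant, and put $D_X=\frac1{|\Gamma|}\phi_*D$. Then $\phi^*D_X=\frac1{|\Gamma|}\sum_\gamma\gamma^*D=D$. It is $\mathbb Q$-Cartier, since near an orbit $mD=\operatorname{div}(\varphi)$ for some $m$ and $\varphi$, and $\prod_\gamma\gamma^*\varphi$ is an invariant function defining a multiple of $D_X$. Also $D_X\equiv-K_X$, because every curve of $X$ is dominated by one of $W$. With (S3),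
$$\operatorname{lct}(X)=\inf\{\operatorname{lct}(W,D)\mid D\equiv-K_W\ \text{effective},\ \Gamma\text{-invariant}\}. \tag{6}$$

**Example 1: $\mathbb P^n$.** A $\mathbb Q$-divisor $D\equiv-K$ has degree $n+1$. Restricting it to a general line through a point shows that its multiplicity there is at most $n+1$. By (S1), $\operatorname{lct}(\mathbb P^n,D)\ge\frac1{n+1}$, and $D=(n+1)\cdot$hyperplane gives equality. So $\operatorname{lct}(\mathbb P^n)=\frac1{n+1}$, attained.

**Example 2: a quotient of $\mathbb P^2$.** Let $\mathcal H\subset PGL_3$ be the group of order $9$ generated by $\Delta=\mathrm{diag}(1,\omega,\omega^2)$ and the cyclic permutation $\Pi$. A nontrivial element is represented by a diagonal matrix with distinct entries, or by a monomial matrix with characteristic polynomial $t^3-\text{const}$. In both cases the eigenvalues are distinct, so it has only isolated fixed points, and (6) applies to $\mathbb P^2/\mathcal H$. The fixed points of $\Delta$ are the coordinate points, which $\Pi$ permutes cyclically, so $\mathcal H$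 has no fixed point. An invariant curve of degree $a$ is given by a form semi-invariant under $\Delta$ and $\Pi$, hence fixed by their commutator $\theta\cdot\mathrm{Id}$, where $\theta$ is a primitive cube root of unity. As the commutator acts by $\theta^{\pm a}$, we get $3\mid a$. Now let $D\equiv3h$ be invariant and $\lambda<1$. An orbit of curves of total degree $a\ge3$ has coefficient $\le3/a\le1$ in $D$, so all coefficients of $\lambda D$ are $<1$. If $(\mathbb P^2,\lambda D)$ were not lc at $x$, then $\mathcal J(\lambda D)$ would have finite cosupport containing $\mathcal Hx$, and (S6) with $N=0$ would give $|\mathcal Hx|\le h^0(\mathcal O)=1$, contradicting the absence of fixed points. So the threshold is at least $1$, and the invariant coordinate triangle shows $\operatorname{lct}(\mathbb P^2/\mathcal H)=1$, attained. We shall use the same two moves, curves by degree and points by Nadel vanishing, on the Fermat cubic.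

## 3. Changing the polarization of $S$ by a fibration that degenerates along $C$

The first attempt is to use $S$ and $\Gamma$ with the polarization $-K_S$, that is, $c=0$. Then (5) reads $f^*(-K)-tE\equiv(1-t)W_0+\frac{2t-1}3\tilde F$. The class $R$ has disappeared, and the supremum of multiplicities, now $1$, is attained by $D=\frac13F$, which has three lines of coefficient $\frac13$ through each point of $\mathcal P$. The irrationality needs $c>0$, and $M=-(K_S+cC)$ is the anticanonical class of a *pair* $(S,cC)$. The question is about varieties without boundary.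

So one looks for a Fano variety $W$ fibered over $S$, with fibers of large threshold, whose anticanonical sections are controlled by $M$ instead of $-K_S$. A natural try is a twisted family of weighted hypersurfaces. Take a weighted homogeneous polynomial
$$\Phi_Q=\sum_jz_j^k+u^pv+v^qu,\qquad ka_z=pa_u+a_v=qa_v+a_u=d,\qquad \sum_ia_i-d=1,$$
and let the fiber coordinate $w_i$ take values in $\mathcal O_S(n_iC)$, with all monomials of $\Phi_Q$ of the same twist $e$. This does nothing. The conditions $kn_z=pn_u+n_v=qn_v+n_u=e$ are the same linear system as for the $a_i$, whose solutions form a line. So $n_i=\varrho_0a_i$ and $e=\varrho_0d$ for one number $\varrho_0$. The residue computation of Step 7.2 below shows in general that $-mK_W$ is $\mathcal O_W(m)\otimes\pi^*\mathcal O_S(-mK_S+m(\sum n_i-e)C)$: the form $\Omega$ there gets the factor $g^{\sum n_i-e}$ under a change $g$ of trivialization of $\mathcal O_S(C)$. Hence a monomial $w^I$ of weight $m$ has coefficient in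
$$H^0\big(S,-mK_S+m\varrho_0C-\varrho_0mC\big)=H^0(S,-mK_S),$$
and the polarization of $S$ is still $-K_S$. The product $S\times Q$ is the case $\varrho_0=0$.

What gets past this is to let the family degenerate along $C$. Let $b$ be the section of $\mathcal O_S(C)$ with divisor $C$, and take
$$\Phi=\sum_jz_j^k+u^pv+b\,v^qu .$$
Now the twists satisfy $kn_z=pn_u+n_v=qn_v+n_u+1=e$, and they need not be proportional to the weights. We shall choose integers with $\sum n_i=e$ and such that $n_v/a_v=c$ is the smallest of the ratios $n_i/a_i$. Then $v^{m/a_v}$ has coefficients in $H^0(S,-mK_S-cmC)=H^0(S,mM)$, and the other monomials have smaller coefficient spaces that embed in $H^0(S,mM)$ by multiplication by powers of $b$. The degeneration is undone by a base change: with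
$$\tau^N=b,\qquad u=\tau u',\quad v=\tau^{-p}v',\quad z=z',\qquad N=pq-1,$$
the polynomial $\Phi$ becomes $\Phi_Q(z',u',v')$, since $N-pq+1=0$. Comparing log discrepancies across this substitution costs a boundary $\eta C$ on $S$ with $\eta=\frac{p-1}N$. This is why the surface statement we need is the following.

**Theorem A.** Let $0<c\le\frac1{75}$, $0\le\eta\le\frac1{75}$, and let $\lambda$ be rational with $2\le\lambda<2/T$. For every $\Gamma$-invariant effective $\mathbb Q$-divisor $D\equiv M$ the pair $(S,\eta C+\lambda D)$ is lc.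

Near $\mathcal P$ the number $2/T$ is what multiplicity predicts: blowing up a point has log discrepancy $2$, and multiplicities at $\mathcal P$ go up to $T$. The content is that no other curve or point of $S$ does worse.

## 4. Invariant curves and small orbits on the Fermat cubic

We need ampleness near $-K$. For $0\le\epsilon<\frac15$,
$$-K-\epsilon C\equiv(1-4\epsilon)(-K)+\epsilon L\quad\text{is ample.} \tag{7}$$
Its degree is $1-5\epsilon$ on the lines of $L$ and $\ge1-4\epsilon$ on other curves. Hence its square, being $(1-4\epsilon)$ times its degree on $-K$ plus $\epsilon$ times its degree on $L$, is positive. Use Nakai–Moishezon.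

**Lemma 3.** Let $\hat Z\ne0$ be the reduced sum of a $\Gamma$-orbit of irreducible curves. Then $\hat Z\equiv ah-\beta L$ with integers $a,\beta$ and $3\mid a$. Either $\hat Z=L$ (with $a=0$), or $\hat Z=C$, or $a\ge3$ and $0\le\beta\le\frac25a$. There is no $\Gamma$-invariant curve in $|-K|$.

*Proof.* $\Gamma$ fixes $h=(-K+L)/3$ and permutes the six lines of $L$ transitively, so an invariant integral class has the form $ah-\beta L$. We have $a=\hat Z\cdot h=0$ iff $\hat Z$ is contracted by the map to $\mathbb P^2$, that is, $\hat Z=L$. If $\hat Z\ne L,C$, then $0\le\hat Z\cdot L=6\beta$ and $0\le\hat Z\cdot C=12a-30\beta$.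

For $3\mid a$ when $\hat Z\ne L$, we argue as in Example 2. $\Gamma$ acts faithfully on the $\mathbb P^2$ obtained by contracting $L$. By Step 1.1, $g_{1,1}$ maps each $A_{ij}$ to itself and $g_{1,-1}$ permutes the three $A_{ij}\subset L$ cyclically. So $g_{1,1}$ fixes their three image points in $\mathbb P^2$, and $g_{1,-1}$ permutes these points cyclically. The points are not collinear: otherwise $h-L_1-L_2-L_3$, with $L_1,L_2,L_3$ these lines, would be a nonzero effective class of $-K$-degree $3-3=0$. In coordinates with these points as coordinate points, suitably rescaled, $g_{1,1}$ lifts to a diagonal matrix $\Delta$, non-scalar by faithfulness, and $g_{1,-1}$ lifts to a cyclic permutation matrix $\Pi$. They commute in $PGL_3$, so $\Pi\Delta\Pi^{-1}=\theta\Delta$ with $\theta^3=1$ (determinants), and $\theta\ne1$ because $\Delta$ is non-scalar. The image of $\hat Z$ is given by a form of degree $a$, semi-invariant under $\Delta$ and $\Pi$, hence fixed by the commutator $\theta\cdot\mathrm{Id}$. So $\theta^a=1$ and $3\mid a$.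

Finally, an invariant curve in $|-K|$ is cut out by a $\Gamma$-invariant plane. The characters of $\{g_{a,b}\}$ on $x_0,\dots,x_3$ are pairwise distinct, so the plane is some $\{x_i=0\}$. But $\sigma$ permutes these four planes cyclically. $\square$

**Lemma 4.** The $\Gamma$-orbits on $S$ with at most $10$ points are $\mathcal P$ (6 points) and the orbits of $s_j=(1,j,j^2,j^3)$, $j=-1,i,-i$ (9 points each, stabilizer $\langle\sigma\rangle$).

*Proof.* The stabilizer has order at least $36/10$, so at least $4$. If $3$ divides its order, it contains some $g_{a,b}\ne1$. The fixed points on $S$ of $g_{\pm(1,0)}$ and $g_{\pm(0,1)}$ lie in $\mathcal P$: the isolated fixed points in $\mathbb P^3$ are coordinate points, not on $S$, and the fixed line meets $S$ in points of $\mathcal P$. The fixed points on $S$ of $g_{\pm(1,1)}$ and $g_{\pm(1,-1)}$ are among the 12 points with $x_l^3+x_{l+1}^3=0$ and the other two coordinates $0$ ($l\in\mathbb Z/4$). These form one orbit of size $12$, since $\sigma$ permutes the four $l$ and the $g_{a,b}$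 are transitive on the three points for each $l$. If $3$ does not divide its order, the stabilizer has order $4$ and is a Sylow $2$-subgroup, conjugate to $\langle\sigma\rangle$. The fixed points of $\sigma$ on $\mathbb P^3$ are the eigenvectors $s_j$, $j^4=1$. We have $s_1\notin S$ and $s_{-1},s_{\pm i}\in S$. All coordinates of these points are nonzero and no $g_{a,b}\neq 1$ acts as a scalar, so no $g_{a,b}\ne1$ fixes them. Their stabilizer is thus a $2$-group containing $\sigma$, namely $\langle\sigma\rangle$. $\square$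

## 5. Proof of Theorem A

Note $\frac1\lambda>\frac T2=\frac12-(1+\frac{\sqrt3}2)c$ and $\lambda<2.11$. Write $\Delta=\eta C+\lambda D$.

**Step 5.1: curves.** *The purpose is to show that all coefficients of $\Delta$ are $<1$.* Let $\hat Z$ be an orbit as in Lemma 3 with coefficient $\zeta$ in $D$. As $D-\zeta\hat Z\ge0$ and $h,h'$ are nef, we may compare degrees.

- If $a\ge6$ and $\hat Z\ne C$, then $\zeta\le\frac{3-12c}6=\frac12-2c<\frac1\lambda$, because $2>1+\frac{\sqrt3}2$.
- If $a=3$, then $\beta\in\{0,1\}$. For $\beta=1$ we would have $\hat Z\in|-K|$, excluded. For $\beta=0$, $\hat Z\cdot h'=15$, so $\zeta\le\frac15$.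
- If $\hat Z=L$, then $L\cdot h'=12$, so $\zeta\le\frac14$.
- If $\hat Z=C$, then $\zeta\le\frac{3-12c}{12}<\frac14$ and $\eta+\lambda\zeta<1$.

In every case the coefficient in $\Delta$ is $<1$. Also $\lambda\zeta<1$ for every coefficient $\zeta$ of $D$.

**Step 5.2: points, reduction to three orbits.** *The purpose is to bound the orbit of a bad point by Nadel vanishing.* Suppose $(S,\Delta)$ is not lc at $x$. Choose $0<\epsilon\ll1$ such that $\Delta'=(1-\epsilon)\Delta$ is still not lc at $x$. The ideal $\mathcal J(\Delta')$ is $\Gamma$-invariant, and by Step 5.1 its cosupport is finite. The cosupport contains $\Gamma x$. Now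
$$-3K-\Delta'\equiv(3-(1-\epsilon)\lambda)(-K)+(1-\epsilon)(\lambda c-\eta)C .$$
The first coefficient is $>0.89$ and the second has absolute value $<0.03$. If the second is negative, this class is ample by (7). If it is nonnegative, the degree is $>0.89-0.03=0.86$ on lines of $C$ and larger on other curves, and so the square is positive too. In both cases the class is ample, and (S6) with $N=-2K$ gives $H^1(S,\mathcal J(\Delta')(-2K))=0$. Hence $H^0(S,-2K)$ maps onto the sections of $\mathcal O_S/\mathcal J(\Delta')$, and $|\Gamma x|\le h^0(-2K)=10$. By Lemma 4, after moving $x$ in its orbit, $x\in\mathcal P$, or $x=s_{-1}$, or $x=s_{\pm i}$.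

In each case $x\notin C$. For $\mathcal P$ this was noted. The point $s_{-1}=(1,-1,1,-1)$ lies on $A_{ij}$ or $A'_{ij}$ only for $i=j=0$, so on no line of $C$ or $L$. For $s_{\pm i}$ one has $x_l^3+x_{l+1}^3\ne0$ for all $l\in\mathbb Z/4$, so it lies on no $A_{ij}$ or $A'_{ij}$ at all. So near $x$ we have $\Delta=\lambda D$. Since all coefficients are $<1$, a valuation violating lc at $x$ has center exactly $x$. By (S1), $\lambda\operatorname{mult}_xD>1$.

**Step 5.3: $x\in\mathcal P$.** *Here Lemma 2 and the symmetry at $x$ decide.* Take $x=(1,0,-1,0)$ and $m=\operatorname{mult}_xD$. By Lemma 2, $1<\lambda m\le\lambda T<2$. Blow up $x$, with exceptional curve $E_x$ and strict transform $\tilde D$. The crepant boundary is $\lambda\tilde D+(\lambda m-1)E_x$ with $\lambda m-1<1$. All coefficients are $<1$, so it is not lc at some point $q\in E_x$, and (S2) along $E_x$ gives $\lambda(\tilde D\cdot E_x)_q>1$. The stabilizer of $x$ contains $g_{0,1}$ and $\sigma^2$, which act on $E_x$, with coordinate $y=x_1/x_3$, by $y\mapsto\omega^2y$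 and $y\mapsto1/y$. They have no common fixed point, so there are at least two such $q$. Hence $\lambda m=\lambda\tilde D\cdot E_x>2$, a contradiction.

**Step 5.4: $x=s_{-1}$.** *Here two lines of $\mathcal L_0$ through $x$ are split off.* The point is $x=\ell_1\cap\ell_2$ with $\ell_1=A_{00}$, $\ell_2=A'_{00}$ in $\mathcal L_0$, and $\sigma$ swaps them. The lines $A_{ij}$ in $\mathcal L_0$ meet the lines $A'_{ij}$ in $\mathcal L_0$ in $3\cdot3=9$ points. This set is $\Gamma$-invariant and contains $\Gamma x$, which has $9$ points, so it equals $\Gamma x$. Each line of $\mathcal L_0$ contains exactly three of them. Write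
$$D=\zeta\mathcal L_0+\xi L+R',\qquad R'\ge0\ \text{containing no line of }\mathcal L_0\text{ or }L .$$
The class of $\mathcal L_0$ is $6h-2L$, so Step 5.1 gives $y:=1-4c-2\zeta\ge0$. With $c'=c-\xi\le c$ we have $R'\equiv y(-K)+c'L$. Intersecting with a line of $L$ gives $y-c'\ge0$. Let $m_R=\operatorname{mult}_xR'$. Intersecting with a line of $\mathcal L_0$ gives $3m_R\le y+2c'$. Hence $m_R\le y$, and also $m_R\le\frac{y+2c}3\le\frac{1-2c}3<\frac13$. Since $L\not\ni x$,
$$m:=\operatorname{mult}_xD=m_R+2\zeta\le y+(1-4c-y)=1-4c<T,$$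
so $1<\lambda m<2$. Blow up $x$. The crepant boundary $\lambda\tilde R'+\lambda\zeta(\tilde\ell_1+\tilde\ell_2)+(\lambda m-1)E_x$ is not lc at some $q\in E_x$. If $q\notin\tilde\ell_1\cup\tilde\ell_2$, then (S2) along $E_x$ gives $\lambda m_R\ge\lambda(\tilde R'\cdot E_x)_q>1$, impossible as $\lambda/3<1$. Otherwise, by $\sigma$-symmetry, it is not lc at both points $q_i=\tilde\ell_i\cap E_x$. Then $\lambda(\tilde R'\cdot E_x)_{q_i}+\lambda\zeta>1$ for $i=1,2$, and adding gives $\lambda m=\lambda(m_R+2\zeta)>2$, a contradiction.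

**Step 5.5: $x=s_{\pm i}$, the local picture.** *We find the $\sigma$-fixed directions at $x$ and a curve in each.* Write $x=v_j$, $j=\pm i$, where $v_{j'}=(1,j',j'^2,j'^3)$ is the $\sigma$-eigenvector with eigenvalue $j'$. The gradient of the cubic at $x$ is proportional to $(1,j^2,j^4,j^6)=(1,-1,1,-1)$, which annihilates $v_{j'}$ for $j'\ne-1$. So $T_xS$ is spanned by the directions of $v_1$ and $v_{-j}$, with $\sigma$-eigenvalues $1/j=-j$ and $-j/j=-1$. The line $F_{00}$ passes through $x$ in direction $v_{-j}$, and it is the only line of $S$ through $x$: no $A$, $A'$ passes through $x$, and $x_0+\omega^ix_2=1-\omega^i$ forces $i=0$, similarly for the second index.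

Let $Q^+=S\cap\{x_0x_2+x_1x_3=0\}\in|-2K|$. It is $\Gamma$-invariant and passes through $x$. The differential of $x_0x_2+x_1x_3$ at $x$ is $(-1,-j,1,j)$. It vanishes on $v_1$ and equals $-4$ on $v_{-j}=(1,-j,-1,j)$. So $Q^+$ is smooth at $x$ with tangent direction $v_1$.

We claim that $Q^+$ is one reduced $\Gamma$-orbit of curves. It contains no line of $L$ or $C$: on $A_{ij}$, $x_0x_2+x_1x_3=(1+\omega^{i+j})x_1x_3\not\equiv0$, and similarly on $A'_{ij}$. Its class is $6h-2L$. By Lemma 3 it is either one reduced orbit, or a sum of two (possibly equal) orbits with $a=3$ and $\beta\le1$. In the second case both have $\beta=1$, so both lie in $|-K|$, which Lemma 3 excludes. Since $F_{00}$ has the wrong tangent direction at $x$, $F_{00}\not\subset Q^+$, and so no $F_{ij}$ is a component of $Q^+$.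

Write $D=\zeta F+\xi Q^++R_1$ with $R_1\ge0$ containing no component of $F$ or $Q^+$, and set
$$D_1=\xi Q^++R_1,\quad m_R=\operatorname{mult}_xR_1,\quad m_1=m_R+\xi=\operatorname{mult}_xD_1,\quad m=m_1+\zeta=\operatorname{mult}_xD .$$
Since $M\cdot Q^+=6-12c$, $F\cdot Q^+=18$, $(Q^+)^2=12$ and $|\Gamma x|=9$,
$$m_R\le(R_1\cdot Q^+)_x\le\tfrac19(6-12c-18\zeta-12\xi),\qquad (R_1\cdot Q^+)_x+\zeta+\xi\le\tfrac23,\qquad m\le\tfrac23 . \tag{8}$$
Also $D_1\cdot F_{00}=M\cdot F_{00}-\zeta F\cdot F_{00}=1-2c-3\zeta$.

**Step 5.6: $x=s_{\pm i}$, the blow-ups.** Blow up $x$. As $0<\lambda m-1<1$, the crepant pair is not lc at some $q\in E_x$. Such a $q$ has $\lambda(\tilde D\cdot E_x)_q>1$, and $\lambda\tilde D\cdot E_x=\lambda m<2$, so $q$ is unique, hence $\sigma$-fixed. The eigenvalues $-j,-1$ on $T_xS$ are distinct, so $q$ is the direction of $Q^+$ or of $F_{00}$.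

*(i) $q\in\tilde Q^+$.* Then $q\notin\tilde F_{00}$. The coefficient of $\tilde Q^+$ is $\lambda\xi<1$, and (S2) along $\tilde Q^+$ gives $\lambda(\tilde R_1\cdot\tilde Q^+)_q+\lambda m-1>1$. As $(\tilde R_1\cdot\tilde Q^+)_q\le(R_1\cdot Q^+)_x-m_R$, we get $(R_1\cdot Q^+)_x+\zeta+\xi>2/\lambda>T$. By (8) the left side is $\le\frac23<T$, a contradiction.

*(ii) $q=E_x\cap\tilde F_{00}$.* Then $q\notin\tilde Q^+$. Let $n=\operatorname{mult}_q\tilde D_1$. Then $n\le m_1$ and $m_1+n\le(D_1\cdot F_{00})_x\le1-2c-3\zeta$, so $n\le\frac12$. Blow up $q$, with exceptional curve $E_2$. The boundary near $q$ is $\lambda\tilde D_1+\lambda\zeta\tilde F_{00}+(\lambda m-1)E_x$, so the coefficient of $E_2$ in the crepant boundary is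
$$e_2=\lambda n+\lambda\zeta+(\lambda m-1)-1=\lambda(m_1+n+2\zeta)-2 .$$
Here $e_2>0$, for otherwise the boundary has multiplicity $\le1$ at $q$ and is lc there by (S1). Also $e_2\le\lambda(1-2c-\zeta)-2\le\lambda-2<1$. So the pair is not lc at some $z\in E_2$. Primes denote strict transforms.

- If $z=E_2\cap F'_{00}$, then (S2) along $F'_{00}$ gives $\lambda(1-2c-3\zeta-m_1-n)+\lambda(m_1+n+2\zeta)-2>1$, so $\lambda>3$, a contradiction.
- If $z=E_2\cap E'_x$, then (S2) along $E'_x$, with $D'_1\cdot E'_x=m_1-n$, gives $\lambda(m_1-n)+\lambda(m_1+n+2\zeta)-2>1$. So $m=m_1+\zeta>\frac3{2\lambda}>\frac34T>\frac23$, contradicting (8).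
- Otherwise (S2) along $E_2$ gives $\lambda(D'_1\cdot E_2)_z>1$. As $D_1'\cdot E_2=n$ and $\lambda n<2$, there is only one such $z$. The two points treated above are $\sigma$-fixed, so this $z$ is $\sigma$-fixed. But $\sigma$ acts on $T_q$ with eigenvalue $-1$ along $\tilde F_{00}$ and $(-j)/(-1)=j$ along $E_x$. These are distinct, so its only fixed points on $E_2=\mathbb P(T_q)$ are the two points already treated, a contradiction. $\square$

## 6. The weights, and a fiber with threshold at least three

Fix $k\ge37$ and put $p=2k-2$, $q=2k$, $N=pq-1=4k^2-4k-1$, and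
$$a_z=N,\quad a_u=k(2k-1),\quad a_v=k(2k-3),\quad d=kN;\qquad n_z=2k-3,\quad n_u=k-1,\quad n_v=k-2,\quad e=k(2k-3).$$

**Step 6.1: arithmetic.** *These are the identities promised in Section 3.* Expanding,
$$ka_z=pa_u+a_v=qa_v+a_u=d,\qquad (k-1)a_z+a_u+a_v-d=1, \tag{9}$$
$$kn_z=pn_u+n_v=qn_v+n_u+1=e,\qquad (k-1)n_z+n_u+n_v-e=0 . \tag{10}$$
For instance $pa_u+a_v=k[(2k-2)(2k-1)+2k-3]=kN$, and $qn_v+n_u+1=2k^2-4k+k=k(2k-3)$. Since $N\equiv-1\pmod k$, $N=(2k-1)^2-2=(2k-3)(2k+1)+2$, and $2k-1,2k-3$ are odd, we have $\gcd(N,a_u)=\gcd(N,a_v)=1$. Also $\gcd(a_u,a_v)=k$. Put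
$$c=\frac{n_v}{a_v}=\frac{k-2}{k(2k-3)},\qquad \eta=\frac{p-1}N .$$
Then
$$n_z-ca_z=\frac p{a_v},\qquad n_u-ca_u=\frac1{p-1},\qquad n_v-ca_v=0 . \tag{11}$$
The first holds because $k(2k-3)^2-(k-2)N=2k-2$, the second because $(k-1)(2k-3)-(k-2)(2k-1)=1$. Moreover $\frac1c=2k+1+\frac2{k-2}>75$ and $\frac1\eta=2k+1+\frac2{2k-3}>75$, so Theorem A applies to these $c,\eta$. Since $\frac{n_z}{a_z}=\eta$, $\frac{n_v}{a_v}=c$ and $\frac{a_u}{n_u}=2k+1+\frac1{k-1}>75$, all ratios $n_i/a_i$ are $<\frac1{75}$.

**Step 6.2: the fiber $Q$ and its charts.** Let $J$ be a set with $k-1$ elements, $w=(z_j\,(j\in J),u,v)$ coordinates of weights $a_z,a_u,a_v$, $G(z)=\sum_jz_j^k$, $h_0=u^pv+v^qu$, and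
$$Q=\{\Phi_Q:=G(z)+h_0(u,v)=0\}\subset\mathbb P(a_z^{k-1},a_u,a_v),\qquad\dim Q=k-1 .$$
The partials of $h_0$ are $v(pu^{p-1}+v^{q-1})$ and $u(u^{p-1}+qv^{q-1})$. If both vanish and one of $u,v$ is $0$, so is the other. If both $u,v$ are nonzero, then $(1-pq)u^{p-1}=0$, absurd. So $h_0$ has an isolated singularity, and the affine cone $\{\Phi_Q=0\}$ is smooth outside $0$.

Put $V_i=\{\Phi_Q=0,\ w_i=1\}$. The map $\mathbb G_m\times V_i\to\{\Phi_Q=0,w_i\ne0\}$ is étale, so $V_i$ is smooth, and $Q\cap\{w_i\ne0\}=V_i/\mu_{a_i}$. We call $V_i$ a chart. The stabilizer of a point is $\mu_r$ with $r=\gcd\{a_i:w_i\ne0\}$. (Example: in $\mathbb P(1,1,2)$ the chart at $(0:0:1)$ is $\mathbb A^2\to\mathbb A^2/\{\pm1\}$, with $r=2$ at the origin.) By the gcds above, $r=1$ unless $z=0$ or $u=v=0$, loci of codimension $k-1$ and $2$ in $Q$. So the charts are étale in codimension one over $Q$. By (S3) $Q$ is klt. It is irreducible, since its cone is a normal hypersurface, connected by the contracting $\mathbb G_m$-action.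

Degrees: write $\mathcal O(1)=\frac1m\mathcal O(m)$ for $m$ divisible by all weights. For $r+1$ weights with gcd $1$, the map $\mathbb P^r\to\mathbb P(a_0,\dots,a_r)$, $y_i\mapsto y_i^{a_i}$, has degree $\prod a_i$, so $\mathcal O(1)^r=1/\prod a_i$. A quasi-homogeneous equation of degree $e'$ that cuts out a reduced subvariety in the charts, with generically trivial stabilizer on it, multiplies the degree by $e'$. Thus a subvariety cut out of $Q$ in this way by $r$ independent linear forms in $z$ has degree $d/(N^{k-1-r}a_ua_v)$.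

**Lemma 5.** Let $m$ be divisible by all $a_i$ and $0\ne g\in H^0(Q,\mathcal O_Q(m))$. Then $(Q,3B)$ with $B=\frac1m\operatorname{div}(g)$ is lc.

*Proof.* For $x\in Q$ let $r_x$ be the stabilizer order and $\mu_x$ the multiplicity, at a point $\tilde x$ over $x$, of the pullback $\tilde B$ of $B$ to a chart. By (S1) and (S3) it suffices that $\mu_x\le\frac13$ for all $x$.

*A tool.* Let $\Theta\subset Q$ be an irreducible curve with generically trivial stabilizer, $\tilde\Theta$ its reduced preimage in a chart, and $H\ge0$ a $\mathbb Q$-Cartier $\mathbb Q$-divisor not containing $\Theta$. Then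
$$(H\cdot\Theta)_x\ \ge\ \frac1{r_x}\operatorname{mult}_{\tilde x}\tilde H\cdot\operatorname{mult}_{\tilde x}\tilde\Theta . \tag{12}$$
Indeed, near $\tilde x$ the map $\tilde\Theta\to\Theta$ has degree $r_x$, so $(\tilde H\cdot\tilde\Theta)_{\tilde x}=r_x(H\cdot\Theta)_x$. The chart is smooth, so the left side is at least the product of multiplicities.

*Case $z(x)=0$.* Then $h_0(x)=0$ and $r_x\in\{a_u,a_v,k\}$, so $r_x\le a_u$. For general $z^*\in\mathbb C^{k-1}$ let
$$\Theta=Q\cap\{z\in\mathbb Cz^*\}=\{s^kG(z^*)+h_0=0\}\subset\mathbb P(N,a_u,a_v).$$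
Its cone is a surface in $\mathbb A^3$ with an isolated singularity, hence normal, and connected because of the contracting $\mathbb G_m$-action. So $\Theta$ is irreducible. It passes through $x$ (at $s=0$), has generically trivial stabilizer, and degree $\frac{kN}{Na_ua_v}=\frac k{a_ua_v}$. For general $z^*$ it is not in $\operatorname{Supp}B$, since such curves cover a dense subset of $Q$. As $B\equiv\mathcal O(1)$, (12) gives
$$\mu_x\le r_x\frac k{a_ua_v}\le\frac k{a_v}=\frac1{2k-3}<\frac13 .$$

*Case $z(x)=z_0\ne0$.* For general $z^*$ let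
$$\Sigma=Q\cap\{z\in\langle z_0,z^*\rangle\}=\{G(sz_0+s'z^*)+h_0=0\}\subset\mathbb P(N,N,a_u,a_v).$$
As $G(z^*)\ne0$, $G(sz_0+s'z^*)$ is a nonzero binary form. So the singular locus of the cone over $\Sigma$, a hypersurface in $\mathbb A^4$, lies in $u=v=0$ and has dimension $\le1$. The 3-dimensional cone is normal, and connected, hence irreducible. So $\Sigma$ is a normal irreducible surface, and its preimages $\tilde\Sigma$ in the charts are normal, in particular reduced. Points of $\Sigma$ with nontrivial stabilizer have $s=s'=0$ or $u=v=0$, and there are finitely many. For general $z^*$ we have $\Sigma\not\subset\operatorname{Supp}B$, since such $\Sigma$ cover a dense subset of $Q$. The degree of $\Sigma$ is $\frac{kN}{N^2a_ua_v}=\frac k{Na_ua_v}$. Let $\Gamma_x=\Sigma\cap\{s'=0\}=Q\cap\{z\in\mathbb Cz_0\}\ni x$, with components $\Gamma_j$, and write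
$$B|_\Sigma=\sum_j\alpha_j\Gamma_j+Z',\qquad Z'\ge0\ \text{with no component in }\Gamma_x .$$
The degree of $B|_\Sigma$ is $\frac k{Na_ua_v}$, so $\alpha_j\le\frac k{Na_ua_v\deg\Gamma_j}$ and $\deg Z'\le\frac k{Na_ua_v}$.

In a chart, $\tilde B|_{\tilde\Sigma}=\sum\alpha_j\tilde\Gamma_j+\tilde Z'$ with reduced preimages, as $\tilde\Sigma\to\Sigma$ is étale in codimension one. This 1-cycle has multiplicity $\ge\mu_x$ at $\tilde x$: for a general smooth hypersurface germ $\mathcal T\ni\tilde x$, its multiplicity equals $(\tilde B\cdot\tilde\Sigma\cdot\mathcal T)_{\tilde x}$, and $\tilde\Sigma\cdot\mathcal T$ is a curve of multiplicity $\ge\operatorname{mult}_{\tilde x}\tilde\Sigma\ge1$, which meets $\tilde B$ with multiplicity $\ge\mu_x\operatorname{mult}_{\tilde x}\tilde\Sigma$. Therefore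
$$\mu_x\le\sum_j\alpha_j\operatorname{mult}_{\tilde x}\tilde\Gamma_j+\operatorname{mult}_{\tilde x}\tilde Z' .$$
To bound the last term take a linear form $H'$ in $z$ with $H'(z_0)=0\ne H'(z^*)$. On $\Sigma$ it is a multiple of $s'$, so it cuts $\Sigma$ exactly in $\Gamma_x$, and it vanishes at $x$. Applying (12) to the components of $Z'$ and the divisor of $H'$ (of degree $N$),
$$\operatorname{mult}_{\tilde x}\tilde Z'\le r_x\,H'\cdot Z'\le r_xN\frac k{Na_ua_v}=\frac{r_xk}{a_ua_v}.$$

If $G(z_0)\ne0$, then $h_0(x)\ne0$, so $r_x=1$. The curve $\Gamma_x=\{s^kG(z_0)+h_0=0\}$ is irreducible, smooth in the charts, of degree $\frac k{a_ua_v}$. So $\mu_x\le\frac1N+\frac k{a_ua_v}<\frac13$.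

If $G(z_0)=0$, then $\Gamma_x=\{h_0=0\}\subset\mathbb P(N,a_u,a_v)$ has the components $\{v=0\}$, $\{u=0\}$ and $\{u^{p-1}+v^{q-1}=0\}$, the last irreducible because $\gcd(p-1,q-1)=\gcd(2k-3,2k-1)=1$. Their degrees are $\frac1{Na_u}$, $\frac1{Na_v}$ and $\frac{(p-1)a_u}{Na_ua_v}=\frac1{kN}$. Their multiplicities in charts at points with $z\neq0$ are at most $1$, $1$ and $2k-3$. So the three $\alpha_j$ are at most $\frac k{a_v}=\frac1{2k-3}$, $\frac k{a_u}=\frac1{2k-1}$ and $\frac{k^2}{a_ua_v}=\frac1{(2k-1)(2k-3)}$. With $r_x\le N$,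
$$\mu_x\le\frac1{2k-3}+\frac1{2k-1}+\frac{2k-3}{(2k-1)(2k-3)}+\frac N{k(2k-1)(2k-3)}\le\frac1{71}+\frac2{73}+\frac2{37}<\frac13,$$
using $N<2(2k-1)(2k-3)$ and $k\ge37$. $\square$

## 7. The fibration $W\to S$ and its quotient $X_k$

Let $b\in H^0(S,\mathcal O_S(C))$ be the canonical section. With the natural $\Gamma$-linearization it is $\Gamma$-invariant. For a multi-index $I$ put $a\cdot I=\sum a_iI_i$, $n\cdot I=\sum n_iI_i$. Let
$$\mathcal A=\bigoplus_{m\ge0}\mathcal A_m,\qquad\mathcal A_m=\bigoplus_{a\cdot I=m}\mathcal O_S(-(n\cdot I)C)\,w^I,\qquad\pi:P=\operatorname{Proj}_S\mathcal A\to S .$$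
So $w_i$ is a section of $\mathcal O_P(a_i)\otimes\pi^*\mathcal O_S(n_iC)$. Where $\mathcal O_S(C)$ is trivialized over $U$, $P=U\times\mathbb P(a_z^{k-1},a_u,a_v)$. By (9) and (10),
$$\Phi=\sum_{j\in J}z_j^k+u^pv+b\,v^qu$$
is a section of $\mathcal O_P(d)\otimes\pi^*\mathcal O_S(eC)$. Let $W=\{\Phi=0\}\subset P$, of pure dimension $k+1$.

**Step 7.1: $W$ is normal, irreducible and klt.** Locally over $S$ consider $\{\Phi=0\}\subset U\times(\mathbb A^{k+1}\setminus0)$. At a singular point $z=0$. If $v=0$, then $u\ne0$ and $\partial_v\Phi=u^p\ne0$, so $v\ne0$. From $\partial_u\Phi=v(pu^{p-1}+bv^{q-1})=0$ and $\partial_v\Phi=u(u^{p-1}+qbv^{q-1})=0$, if $u\ne0$ then $(1-pq)u^{p-1}=0$, absurd. So $u=0$, and then $b=0$. As $C$ is smooth, $b$ is a local coordinate there. In the chart $v=1$, with $b'=b+u^{p-1}$ in place of $b$, the equation is $\sum z_j^k+ub'=0$, times a line.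

Let $Y_r=\{\sum_{j\le r}z_j^k+ub'=0\}\subset\mathbb A^{r+2}$. It has an isolated singularity at the origin, so for $r\ge1$ it is normal and Gorenstein. $Y_1$ is a Du Val singularity of type $A_{k-1}$, hence klt. Inductively let $Y_{r-1}=Y_r\cap\{z_r=0\}$ be klt. By (S5) with $B=0$, $(Y_r,Y_{r-1})$ is lc near $Y_{r-1}$, so a valuation $\nu$ centered at the origin has $A_{Y_r}(\nu)\ge\nu(z_r)>0$. Elsewhere $Y_r$ is smooth. So $Y_r$ is klt. Hence the charts $\{\Phi=0,w_i=1\}$ of $W$ are normal and klt.

Points with nontrivial stabilizer in $\mu_{a_i}$ lie in $\{z=0\}$ or $\{u=v=0\}$. In $W$ these have dimension $2$ (over each $s\in S$, $u^pv+bv^qu=0$ has finitely many solutions $(u:v)$) and $2+(k-3)=k-1$, hence codimension $\ge2$. So $W$ is a quotient, étale in codimension one, of the charts, hence normal, and klt by (S3). The cone over each fiber of $W\to S$ is a $k$-dimensional hypersurface with singular locus inside $\{z=0\}$, of dimension $\le1$. So it is normal, and connected, hence irreducible. Thus $W\to S$ is proper and surjective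 with irreducible fibers, $W$ is connected, and being normal it is irreducible.

**Step 7.2: the canonical class.** Over $U$ with coordinates $(s_1,s_2)$ and $\mathcal O_S(C)$ trivialized let
$$\Omega=\operatorname{Res}\frac{ds_1\wedge ds_2\wedge\Omega_w}\Phi,$$
where $\Omega_w$ is the contraction of $\bigwedge dw_i$ with the Euler field $\sum a_iw_i\partial_{w_i}$. It is homogeneous of degree $\sum a_i-d=1$ by (9). If the trivialization of $\mathcal O_S(C)$ changes by $g$, then $w_i$ changes by $g^{n_i}$ and $\Phi$ by $g^e$, while terms containing differentials of functions on $S$ are killed by $ds_1\wedge ds_2$. So $\Omega$ changes by $g^{\sum n_i-e}=1$, by (10). On the chart $w_i=1$, $\Omega$ is up to a constant a generator of the canonical sheaf. For $m$ divisible by all $a_i$, $\Omega^m/w_i^{m/a_i}$ has degree $0$, so it descends and generates $\mathcal O_W(mK_W)$ where $w_i\ne0$. As $w_i^{m/a_i}$ generates $\mathcal O_W(m)$ there and $ds_1\wedge ds_2$ generates $\mathcal O_S(K_S)$,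
$$\mathcal O_W(-mK_W)\cong\mathcal O_W(m)\otimes\pi^*\mathcal O_S(-mK_S). \tag{13}$$

**Step 7.3: $-K_W$ is ample.** Since $\frac{n_i}{a_i}<\frac1{75}$, the class $-K_S-\frac{n_i}{a_i}C$ is ample by (7). For divisible $m$ the sections $s\,w_i^{m/a_i}$ of $-mK_W$, with $s\in H^0(S,-mK_S-\frac{mn_i}{a_i}C)$, have no common zeros, so $-K_W$ is semiample. It is positive on curves in fibers of $\pi$. If a curve $\Gamma'$ is not in a fiber and $w_i|_{\Gamma'}\not\equiv0$, then $-K_W\cdot\Gamma'\ge(-K_S-\frac{n_i}{a_i}C)\cdot\pi_*\Gamma'>0$. A semiample class positive on all curves is ample.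

**Step 7.4: the group acts, étale in codimension one.** *This is where $k\ge37$ and the many variables $z_j$ are needed for the group.* Let $J=\Gamma\sqcup J_0$ with $|J_0|=k-37$. Let $\Gamma$ act on the index set $\Gamma$ by left translation, trivially on $J_0,u,v$, and naturally on $S$, $\mathcal O_S(C)$, $b$. Then $\Phi$ is invariant and $\Gamma$ acts on $W$. Suppose $1\ne\gamma$ fixes a point with $z\ne0$ over $s\in S$. Then $\gamma s=s$, and $\gamma$ acts on the fiber of $\mathcal O_S(C)$ at $s$ by a scalar, which multiplies all $z_j$ by a common factor. So $z$ is an eigenvector of the permutation matrix of $\gamma$. On $\mathbb C^\Gamma$, the regular representation, each eigenvalue of $\gamma$ has multiplicity $36/\operatorname{ord}\gamma\le18$. So $z$ lies in one of finitely many subspaces of dimension $\le18+(k-37)=k-19$. The fixed locus therefore has dimension at most $\max\{2+(k-19)+1,\,3\}=k-16$, the second entry bounding the part with $z=0$. That is codimension $\ge17$ in $W$.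

Let $X=X_k=W/\Gamma$. By the paragraph on quotients in Section 2, $X$ is a klt Fano variety of dimension $k+1$, and (6) holds for it.

**Step 7.5: anticanonical sections as sections on $S$ tensor sections on $Q$.** Let $m$ be divisible by all $a_i$. Over an affine $U\subset S$ trivializing $\mathcal O_S(C)$, sections of $\mathcal O_W(m)$ are the degree-$m$ functions on $\{\Phi=0\}\setminus\{w=0\}$. As $\{\Phi=0\}\subset U\times\mathbb A^{k+1}$ is a hypersurface, hence Cohen–Macaulay, and $\{w=0\}$ has codimension $k\ge2$ in it, these extend and are the degree-$m$ elements of $\mathcal A/(\Phi)$. So $\pi_*\mathcal O_W(m)=\mathcal A_m/\Phi\cdot(\mathcal A_{m-d}\otimes\mathcal O_S(-eC))$. Fix $j_0\in J$ and let $\mathcal I_m=\{I:a\cdot I=m,\ I_{z_{j_0}}<k\}$. Since $\Phi$ is monic in $z_{j_0}$, division with remainder gives $\pi_*\mathcal O_W(m)=\bigoplus_{I\in\mathcal I_m}\mathcal O_S(-(n\cdot I)C)w^I$. Twisting by $-mK_S$ and taking global sections, by (13),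
$$H^0(W,-mK_W)=\bigoplus_{I\in\mathcal I_m}H^0\big(S,-mK_S-(n\cdot I)C\big)\,w^I, \tag{14}$$
and by the same argument $\{w^I\}_{I\in\mathcal I_m}$ is a basis of $H^0(Q,\mathcal O_Q(m))$.

If $a\cdot I=m$, then by (11) $n\cdot I-cm=\sum I_i(n_i-ca_i)\ge0$, and this is an integer because $cm=n_vm/a_v$. For $s_I\in H^0(S,-mK_S-(n\cdot I)C)$ put $\sigma_I=s_I\,b^{\,n\cdot I-cm}\in H^0(S,mM)$. Define, on all polynomials of degree $m$,
$$f=\sum_{a\cdot I=m}s_Iw^I\ \longmapsto\ f^\flat=\sum\sigma_I\otimes w^I\in H^0(S,mM)\otimes H^0(Q,\mathcal O_Q(m)). \tag{15}$$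
*This is well defined on $H^0(W,-mK_W)$.* The polynomials vanishing on $W$ are the sums of $s\,w^{I'}\Phi$ with $a\cdot I'=m-d$ and $s\in H^0(S,-mK_S-(n\cdot I'+e)C)$. For the monomials $w^{I'}z_j^k$ and $w^{I'}u^pv$ the coefficient is $s$ and the added power of $b$ is $n\cdot I'+e-cm$. For $w^{I'}v^qu$ the coefficient is $sb$ and the added power is $n\cdot I'+e-1-cm\ge0$, by (10). So $s\,w^{I'}\Phi$ is sent to $s\,b^{\,n\cdot I'+e-cm}\otimes w^{I'}\Phi_Q=0$. *It is $\Gamma$-equivariant*, as $b$ is invariant and $\Gamma$ only permutes the $z_j$, which have equal $a_i$ and $n_i$. *It is injective* by (14), since the $w^I$, $I\in\mathcal I_m$, are independent on $Q$.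

## 8. Lower bound: $\operatorname{lct}(X_k)\ge2/T$

Let $\lambda$ be rational with $2\le\lambda<2/T$ (so $\lambda<3$), and let $D\equiv-K_W$ be effective and $\Gamma$-invariant. We show that $(W,\lambda D)$ is lc.

On a klt Fano variety $H^1(\mathcal O)=0$ by Kawamata–Viehweg vanishing, so $\operatorname{Pic}^0$ is trivial. As $\operatorname{Pic}^\tau/\operatorname{Pic}^0$ is finite, numerically trivial Cartier divisors are torsion. So for suitable divisible $m$, $mD=\operatorname{div}(f)$ with $f\in H^0(W,-mK_W)$, and $f$ is semi-invariant since $D$ is invariant. Write $f=\sum_{I\in\mathcal I_m}s_Iw^I$ and $f^\flat=\sum_{I\in\mathcal I_m}\sigma_I\otimes w^I$. Let $\mathfrak S\subset H^0(S,mM)$ be the span of these $\sigma_I$. Since the $w^I$ are independent on $Q$, it is the smallest subspace with $f^\flat\in\mathfrak S\otimes H^0(Q,\mathcal O_Q(m))$. It is nonzero and, $f^\flat$ being semi-invariant, it is $\Gamma$-stable. Let $\mathfrak b$ be its base ideal.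

**Step 8.1: Theorem A controls $\mathfrak b$.** For every divisorial $\nu$ over $S$,
$$A_S(\nu)-\eta\,\nu(C)-\tfrac\lambda m\,\nu(\mathfrak b)\ge0 . \tag{16}$$
Take $0\ne\sigma\in\mathfrak S$ and $D_\sigma=\frac1{m|\Gamma|}\sum_\gamma\gamma^*\operatorname{div}(\sigma)\equiv M$. It is $\Gamma$-invariant, and $\nu(D_\sigma)\ge\frac1m\nu(\mathfrak b)$ because all $\gamma^*\sigma$ lie in $\mathfrak S$. Theorem A says that $(S,\eta C+\lambda D_\sigma)$ is lc, which gives (16).

**Step 8.2: local comparison with a product.** *Given a valuation over $W$, we move it to $\tilde U\times Q$ and compare log discrepancies.* Let $\nu$ be a divisorial valuation over $W$, $s_0$ a closed point in the image on $S$ of its center, and $U$ a small affine neighborhood of $s_0$ with $\mathcal O_S(C)$ and $K_S$ trivialized, so that $b,s_I,\sigma_I$ are functions. If $s_0\in C$ take coordinates $(s_1,b)$ on $U$. If $s_0\notin C$ take $U\cap C=\emptyset$ and any coordinates $(s_1,s_2)$. Let $\tilde U$ be a connected component of $\{\tau^N=b\}\subset U\times\mathbb A^1$.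 It is smooth, and finite and surjective over $U$. Because $N-pq+1=0$, the substitution
$$u=\tau u',\qquad v=\tau^{-p}v',\qquad z=z'$$
turns $\Phi$ into $\Phi_Q(z',u',v')$, so it defines a dominant generically finite rational map $\Psi:\tilde U\times Q\dashrightarrow W$ over $U$. Let $\nu'$ be a divisorial valuation of $K(\tilde U\times Q)$ with $\nu'|_{K(W)}=r\nu$. It exists since $\nu$ extends to the finite extension $K(\tilde U\times Q)/K(W)$. Functions on $U$ have $\nu\ge0$, so the integral functions on $\tilde U$ have $\nu'\ge0$. As $\tilde U\times Q\to\tilde U$ is proper, $\nu'$ has a center on $\tilde U\times Q$. In particular $\nu'(\tau)\ge0$.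

*Forms.* Let $\Omega'=\operatorname{Res}\frac{ds_1\wedge d\tau\wedge\Omega_{w'}}{\Phi_Q}$ (with $ds_1\wedge ds_2$ instead of $ds_1\wedge d\tau$ if $s_0\notin C$, when $\tau$ is a unit). Since $db=N\tau^{N-1}d\tau$ and $\bigwedge dw_i=\tau^{1-p}\bigwedge dw'_i$ modulo $d\tau$, up to a unit
$$\Psi^*\Omega=\tau^{N-1}\cdot\tau^{1-p}\,\Omega'=\tau^{N-p}\,\Omega' . \tag{17}$$

*Sections.* Let $\varrho=p/a_v$ and $f''=\tau^{\varrho m}\Psi^*f=\sum s_I\tau^{\varepsilon_I}w'^I$, where
$$\varepsilon_I=I_u-pI_v+\frac{pm}{a_v}=I_u+p\Big(\frac m{a_v}-I_v\Big).$$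
With $I_z=\sum_jI_{z_j}$ and $m=NI_z+a_uI_u+a_vI_v$, using $1+\frac{pa_u}{a_v}=\frac d{a_v}=\frac N{p-1}$ and (11),
$$\varepsilon_I=N\Big(\frac p{a_v}I_z+\frac{I_u}{p-1}\Big)=N(n\cdot I-cm).$$
So $s_I\tau^{\varepsilon_I}=s_Ib^{\,n\cdot I-cm}=\sigma_I$, and
$$f''=\sum_{I\in\mathcal I_m}\sigma_I\,w'^I,\qquad D'':=\tfrac1m\operatorname{div}(f'') .$$

*Comparison.* Let $H=w_i^{m/a_i}$ generate $\mathcal O_W(m)$ at the generic point of the center of $\nu$, and $H''=w_j'^{\,m/a_j}$ generate $\mathcal O_Q(m)$ at that of $\nu'$. The forms $\Omega^m/H$ and $\Omega'^m/H''$ generate $\mathcal O(mK)$ there, and by (17) $\Psi^*(\Omega^m/H)=\tau^{m(N-p)}\cdot(H''/H)\cdot\Omega'^m/H''$ up to a unit. So (S4) gives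
$$rA_W(\nu)=A_{\tilde U\times Q}(\nu')+(N-p)\nu'(\tau)+\tfrac1m\nu'(H''/H).$$
As $mD$ and $mD''$ are given by $f/H$ and $f''/H''$, and $f=\tau^{-\varrho m}f''$,
$$r\nu(D)=\nu'(D'')-\varrho\,\nu'(\tau)+\tfrac1m\nu'(H''/H).$$
Since $H''$ is a generator, $\nu'(w_i'^{\,m/a_i}/H'')\ge0$. Hence $\nu'(H''/H)\le\nu'(w_i'^{\,m/a_i}/w_i^{m/a_i})\le\varrho m\,\nu'(\tau)$, because this ratio is $1$, $\tau^{-m/a_u}$ or $\tau^{pm/a_v}$. As $\lambda\ge1$,
$$\lambda\varrho\,\nu'(\tau)-(\lambda-1)\tfrac1m\nu'(H''/H)\ \ge\ \lambda\varrho\,\nu'(\tau)-(\lambda-1)\varrho\,\nu'(\tau)=\varrho\,\nu'(\tau)\ge0 .$$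
Subtracting $\lambda$ times the second identity from the first, we get
$$r\big(A_W(\nu)-\lambda\nu(D)\big)\ \ge\ A_{\tilde U\times Q}(\nu')-\lambda\nu'(D'')+(N-p)\nu'(\tau). \tag{18}$$

**Step 8.3: the right side of (18) is $\ge0$.** *That is, the pair $(\tilde U\times Q,\ \lambda D''-(N-p)\{\tau=0\})$ is sub-lc. We resolve the base ideal on the first factor, then use Lemma 5 on the second.* Let $\mu:\tilde U'\to\tilde U$ be a log resolution with $\mathfrak b\,\mathcal O_{\tilde U'}=\mathcal O(-Z)$, such that $Z$, $\mu^*\{\tau=0\}$ and the exceptional curves are supported on a simple normal crossing divisor $\sum G_l$. Write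
$$K_{\tilde U'}+\sum e_lG_l=\mu^*\big(K_{\tilde U}-(N-p)\{\tau=0\}\big)+\tfrac\lambda mZ,$$
so that $e_l=1-A_{\tilde U}(\nu_1)-(N-p)\nu_1(\tau)+\frac\lambda m\nu_1(\mathfrak b)$ with $\nu_1=\operatorname{ord}_{G_l}$. Let $\nu_1|_{K(S)}=r_1\nu_S$. By (S4) and $b=\tau^N$ we have $r_1A_S(\nu_S)=A_{\tilde U}(\nu_1)+(N-1)\nu_1(\tau)$ and $r_1\nu_S(C)=N\nu_1(\tau)$. As $N\eta=p-1$,
$$r_1\big(A_S(\nu_S)-\eta\,\nu_S(C)\big)=A_{\tilde U}(\nu_1)+(N-1-N\eta)\nu_1(\tau)=A_{\tilde U}(\nu_1)+(N-p)\nu_1(\tau).$$
(If $s_0\notin C$, all terms with $\tau$ and $C$ vanish.) So $e_l=1-r_1\big(A_S(\nu_S)-\eta\nu_S(C)-\frac\lambda m\nu_S(\mathfrak b)\big)\le1$ by (16).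

On $\tilde U'\times Q$ our pair is crepant to $\sum e_l(G_l\times Q)+\lambda D'''$, where $D'''=\frac1m\operatorname{div}$ of $\sum_{I\in\mathcal I_m}(\sigma_I/\sigma_Z)\,w'^I$ and $\sigma_Z$ is a local equation of $Z$. The $\sigma_I$ generate $\mathfrak b$, so for every $y\in\tilde U'$ some $(\sigma_I/\sigma_Z)(y)\ne0$. The $w'^I$, $I\in\mathcal I_m$, are linearly independent on $Q$. So $D'''|_{\{y\}\times Q}=\frac1m\operatorname{div}(g_y)$ with $0\ne g_y\in H^0(Q,\mathcal O_Q(m))$, and $(Q,\lambda D'''|_{\{y\}\times Q})$ is lc by Lemma 5, since $\lambda<3$.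

Near $y$ choose two transversal smooth curves $\mathcal G,\mathcal G'$ meeting only at $y$ and including all $G_l\ni y$. By (S5) for $\{y\}\times Q\subset\mathcal G\times Q$, the pair $(\mathcal G\times Q,\ \{y\}\times Q+\lambda D'''|_{\mathcal G\times Q})$ is lc near $\{y\}\times Q$. By (S5) for $\mathcal G\times Q\subset\tilde U'\times Q$ with $B=\mathcal G'\times Q+\lambda D'''$, the pair
$$(\tilde U'\times Q,\ \mathcal G\times Q+\mathcal G'\times Q+\lambda D''')$$
is lc near $\{y\}\times Q$. As all $e_l\le1$, $\sum e_l(G_l\times Q)+\lambda D'''$ is sub-lc there. Since $y$ is arbitrary, Step 8.3 is proved.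

By (18), $A_W(\nu)\ge\lambda\nu(D)$ for every $\nu$, so $(W,\lambda D)$ is lc. By (6), $\operatorname{lct}(X)\ge\lambda$ for all rational $\lambda\in[2,2/T)$, hence $\operatorname{lct}(X)\ge2/T$.

## 9. Upper bound, and irrationality

**Step 9.1: divisors of large multiplicity over $\mathcal P$.** Let $t\in(\frac12,T)$ be rational and $D_t$ as in Lemma 2(b). As $S$ is rational, for divisible $m$ we have $mD_t=\operatorname{div}(s)$ with
$$s\in H^0(S,mM)=H^0\big(S,-mK_S-n_v\tfrac m{a_v}C\big).$$
By (13), $s\,v^{m/a_v}\in H^0(W,-mK_W)$, so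
$$D_W=\pi^*D_t+\tfrac1{a_v}\{v=0\}\equiv-K_W$$
is effective, and $\Gamma$-invariant because $D_t$ and $v$ are. Let $x\in\mathcal P$. Since $x\notin C$, the singular points of the charts of $W$ do not lie over $x$ by Step 7.1. The cone over the fiber is smooth outside $0$ and its generic stabilizer is trivial. So $W$ is smooth and $\pi$ is smooth at the generic point of $\pi^{-1}(x)$. Near this point, blowing up $\pi^{-1}(x)$, which has codimension $2$, gives a divisor with log discrepancy $2$ along which $D_W$ has order $\ge t$. So $\operatorname{lct}(W,D_W)\le2/t$, and by (6) $\operatorname{lct}(X)\le2/t$. Letting $t\to T$, $\operatorname{lct}(X)\le2/T$.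

**Step 9.2: conclusion.** With Section 8 and $c=c_k$,
$$\operatorname{lct}(X_k)=\frac2T=\frac{2}{1-(2+\sqrt3)\,\frac{k-2}{k(2k-3)}} ,$$
which proves the Main Theorem. As $c_k$ is a nonzero rational number, this value is irrational. Since $\operatorname{lct}(X_k,D)\in\mathbb Q$ for every effective $\mathbb Q$-divisor $D\equiv-K_{X_k}$ (Section 2), no such $D$ computes $\operatorname{lct}(X_k)$. Conjecture 1.13 is false. $\blacksquare$
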